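\title{The Krohn--Rhodes complexity of flow semigroups of 2-edge connected graphs}

\begin{abstract}
The flow semigroup of a finite graph is generated by the maps that send one vertex to a neighbor and fix all other vertices. Rhodes conjectured that its Krohn--Rhodes complexity equals $n-2$ for every 2-edge connected graph on $n$ vertices. We show that the conjecture is false, the smallest counterexample being two triangles with a common vertex, and we determine the complexity in all cases: it is $n-3$ if the graph has at least two blocks and every block is a triangle, and $n-2$ otherwise.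
\end{abstract}

\section{Introduction}\label{sec:intro}

All sets, graphs and semigroups in this paper are finite. Transformations are written on the right of their arguments and composed from left to right, so that $x(st)=(xs)t$.

\subsection*{Flow semigroups}
Let $\Gamma$ be a simple undirected graph with vertex set $V$, and let $n=|V|$. For each ordered pair $(u,v)$ of adjacent vertices, the \emph{elementary collapsing} $e_{uv}\colon V\to V$ sends $u$ to $v$ and fixes every other vertex; an edge $uv$ thus gives two maps, $e_{uv}$ and $e_{vu}$. The \emph{flow semigroup} $S_\Gamma$ is the semigroup of maps $V\to V$ generated by all elementary collapsings. If one places a token on each vertex, then $e_{uv}$ pushes whatever stands on $u$ along the edge to $v$; tokens that meet stay together, and an element of $S_\Gamma$ records where each token ends.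

Cycles have length at least $3$. A graph with more than one vertex is \emph{2-edge connected} if it is connected and stays connected when any single edge is removed; equivalently, if it is connected and every edge lies on a cycle. The only edge of $K_2$ is a bridge, so a 2-edge connected graph has $n\ge 3$.

\subsection*{Complexity}
A \emph{transformation semigroup} $(X,S)$ is a nonempty set $X$ with a nonempty semigroup $S$ acting faithfully on it from the right. The \emph{wreath product} $(Y,T)\wr(X,S)$ is the set of pairs $(f,s)$ with $f\colon X\to T$ and $s\in S$, acting on $Y\times X$ by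
\[
(y,x)(f,s)=(y\,f(x),\,xs).
\]
It is associative up to isomorphism: $(Y_k,T_k)\wr\cdots\wr(Y_1,T_1)$ consists of all maps of $Y_k\times\cdots\times Y_1$ that act on the $i$th coordinate by an element of $T_i$ which may depend, in an arbitrary way, on the coordinates to the right of it. For a semigroup $U$ let $U^1=U\sqcup\{I\}$ be $U$ with an identity $I$ adjoined. An abstract semigroup $U$ that appears in a wreath product stands for $(U^1,U)$, the action being right multiplication. A semigroup $S$ \emph{divides} a semigroup $T$, written $S\mid T$, if $S$ is a homomorphic image of a subsemigroup of $T$. A semigroup is \emph{combinatorial} (or aperiodic) if every maximal subgroup has exactly one element; equivalently, if every element $s$ satisfies $s^N=s^{N+1}$ for some $N$.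

The \emph{Krohn--Rhodes complexity} of $S$, written $\#_G(S)$ and abbreviated here to $\#S$, is the smallest $m\ge0$ such that $S$ divides the semigroup of
\begin{equation}\label{eq:def}
C_m\wr G_m\wr C_{m-1}\wr\cdots\wr C_1\wr G_1\wr C_0
\end{equation}
for some groups $G_1,\dots,G_m$ and combinatorial semigroups $C_0,\dots,C_m$. The Krohn--Rhodes theorem states that such an $m$ exists. The complexity counts how many layers of groups are needed when each layer may be steered by the layers to its right. Groups that can work in parallel cost only one layer, because a direct product of groups is a group.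

\subsection*{The conjecture}
Write $T_X$ for the monoid of all maps $X\to X$, $\mathrm{Sym}(X)$ for the permutations and $\mathrm{Sing}(X)$ for the non-bijective maps, and write $T_k$, $\mathrm{Sym}_k$, $\mathrm{Sing}_k$ when $|X|=k$. The \emph{rank} of a map is the size of its image.

Two families of graphs mark the extremes. On a path with vertices $1,\dots,n$ every $e_{i,i\pm1}$ preserves the order $\le$. For an order-preserving $s$ the sequence $x,xs,xs^2,\dots$ is monotone, hence eventually constant, so $S_\Gamma$ is combinatorial and $\#S_\Gamma=0$. At the other end, an idempotent of rank $n-1$ fixes its image and moves the one remaining point, so the idempotents of rank $n-1$ in $T_V$ are the elementary collapsings of the complete graph. By Howie's theorem \cite{Howie}, these idempotents generate $\mathrm{Sing}(V)$; thus $S_{K_n}=\mathrm{Sing}_n$. This semigroup contains $\mathrm{Sym}_k$ as a group of maps of rank $k$ for $k=n-1,\dots,2$, and each of these $n-2$ ranks costs one layer: $\#\mathrm{Sing}_n=n-2$ (Corollary~\ref{cor:upper} and the proof of Corollary~\ref{cor:dich}). It is known that $\#S_\Gamma\le n-2$ for every 2-edge connected graph;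 Corollary~\ref{cor:upper} contains a proof. When every edge lies on a cycle, tokens can be rotated everywhere in the graph, and one expects the maximum to be attained. This is the conjecture posed in \cite{Flow}.

\medskip\noindent
\textbf{Conjecture} (Rhodes). \emph{If $\Gamma$ is a 2-edge connected graph on $n$ vertices, then $\#S_\Gamma=n-2$.}

\subsection*{The result}
A graph is \emph{2-connected} if it has at least three vertices, is connected, and stays connected when any single vertex is deleted. A \emph{block} of a 2-edge connected graph is a maximal 2-connected subgraph. The union of two 2-connected subgraphs with two common vertices is 2-connected, since after deleting a vertex both parts stay connected and still meet; so two blocks share at most one vertex. Every edge lies on a cycle, which is 2-connected; so every edge lies in exactly one block.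

\begin{theorem}\label{thm:main}
Let $\Gamma$ be a 2-edge connected graph on $n$ vertices.
\begin{enumerate}
\item[(1)] If $\Gamma$ has at least two blocks and every block is a triangle, then $\#S_\Gamma=n-3$.
\item[(2)] In all other cases $\#S_\Gamma=n-2$.
\end{enumerate}
\end{theorem}

The conjecture therefore fails exactly for the \emph{triangular cacti} with at least two triangles. Two blocks cover at least five vertices, and if $n=5$ there is no room for a third, whose three vertices would include two from one of the first two triangles. So the smallest counterexample is the \emph{bowtie}, formed by two triangles $caa'$ and $cbb'$ with the common vertex $c$; its complexity is $2$, not $3$. The flow semigroup of the bowtie does have nontrivial groups in the three ranks $4$, $3$ and $2$ (Example~\ref{ex:G} and Corollary~\ref{cor:n-3}). The count of ranks fails because the groups of ranks $4$ and $3$ can be run in a single layer.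

After the tools of Section~\ref{sec:tools}, Section~\ref{sec:one} replaces $S_\Gamma$ by a monoid $M$ acting on $n-1$ points, whose group of units $G$ is the group of the sliding puzzle on $\Gamma$ with one empty vertex. The answer depends on the orbits of $G$. If they have at most two points, a layer is saved (Section~\ref{sec:upper}), and this is the situation in triangular cacti (Section~\ref{sec:cacti}). Sections~\ref{sec:tools}--\ref{sec:cacti} are a self-contained disproof of the conjecture. The matching lower bounds rest on a lemma of Rhodes and Tilson (Section~\ref{sec:RT}), which is applied to cycles (Section~\ref{sec:cycles}) and to monoids with many maps of rank one less than maximal (Section~\ref{sec:lower}). The sliding puzzle with two empty vertices (Section~\ref{sec:two}) supplies these maps, and Section~\ref{sec:proof} completes the proof.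

\section{Covers and chains}\label{sec:tools}

To bound complexity from above it is easier to simulate an action than to exhibit a division of abstract semigroups. We say that $(Y,U)$ \emph{covers} $(X,S)$, written $(X,S)\prec(Y,U)$, if there are a subset $Y'\subseteq Y$ and a surjection $\theta\colon Y'\to X$ such that every $s\in S$ has a \emph{lift} $\hat s\in U$ with $Y'\hat s\subseteq Y'$ and $\theta(y\hat s)=\theta(y)s$ for all $y\in Y'$. The assignment $s\mapsto\hat s$ need not be a homomorphism. The direct product $(Y,T)\times(X,S)$ is $(Y\times X,T\times S)$ with the componentwise action. For a set $X$ let $\kappa_x$ be the constant map with value $x$ and put $X^\sharp=\{\mathrm{id}\}\cup\{\kappa_x:x\in X\}$; all its elements are idempotent, so it is combinatorial. A coordinate $(X,X^\sharp)$ is a memory cell: a letter either leaves it alone or overwrites it. The following facts are standard \cite{Eilenberg}.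

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(a)] The relation $\prec$ is transitive, and $(X,S)\prec(Y,U)$ implies $S\mid U$.
\item[(b)] If $(Y,T)\prec(Y_1,T_1)$ and $(X,S)\prec(X_1,S_1)$, then $(Y,T)\wr(X,S)\prec(Y_1,T_1)\wr(X_1,S_1)$, and likewise for direct products.
\item[(c)] $(Y,T)\times(X,S)\prec(Y,T)\wr(X,S)$.
\item[(d)] $\prod_i\big((Y_i,T_i)\wr(X_i,S_i)\big)\prec\prod_i(Y_i,T_i)\wr\prod_i(X_i,S_i)$.
\item[(e)] Divisors, direct products and wreath products of combinatorial semigroups are combinatorial.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Covers compose by composing the surjections on the appropriate preimage and lifting twice. The elements of $U$ that are a lift of some $s\in S$ form a subsemigroup; $s$ is determined by its lift because $\theta$ is onto and $S$ is faithful; and sending a lift to $s$ is a homomorphism onto $S$. (b) Lift $(f,s)$ to $(f_1,\hat s)$, where $f_1(x_1)$ is a lift of $f(\theta(x_1))$ when $\theta(x_1)$ is defined and is arbitrary otherwise. (c) Use constant functions $f$. (d) Reorder the coordinates. (e) The condition $s^N=s^{N+1}$ passes to subsemigroups, images and direct products. If $s^N=s^{N+1}$,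 then after $N$ applications of $(f,s)$ the right coordinate rests at $xs^N$, and from then on the left coordinate is multiplied repeatedly by the one element $f(xs^N)$, so it comes to rest as well.
\end{proof}

A \emph{chain of length $m$} is a transformation semigroup $A_m\wr H_m\wr A_{m-1}\wr\cdots\wr H_1\wr A_0$ in which each $A_i$ is a combinatorial transformation semigroup and each $H_i=(G_i,G_i)$ is a group acting on itself by right multiplication.

\begin{lemma}\label{lem:chain}
For a transformation semigroup $(X,S)$, we have $\#S\le m$ if and only if $(X,S)$ is covered by a chain of length $m$.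
\end{lemma}

\begin{proof}
Suppose $(X,S)$ is covered by a chain of length $m$. For a combinatorial $(Q,C)$ let $E=Q^\sharp\times C^1$, which is combinatorial. Then $(Q,C)\prec(E^1,E)$ by $\theta(\kappa_q,c)=qc$ (where $qI=q$), lifting $c'$ to $(\mathrm{id},c')$. Also $(G,G)\prec(G^1,G)$ by restriction to the states in $G$. By Lemma~\ref{lem:facts}(b) the chain is covered by a product of the form \eqref{eq:def}, and $S$ divides that product by Lemma~\ref{lem:facts}(a).

Conversely, let $k=\#S\le m$ and let $S\mid W$, where $(Q,W)$ is a product \eqref{eq:def} with $k$ groups. Let $B=(\{0,1\},\{\kappa_1\})$; this bit records whether a letter has been read. We have $(G^1,G)\prec B\times(G,G)$ by $\theta(0,1_G)=I$ and $\theta(1,\gamma)=\gamma$, lifting $g$ to $(\kappa_1,g)$. Using Lemma~\ref{lem:facts}(b),(c) and merging each $B$ with the combinatorial factor to its left, we cover $(Q,W)$ by a chain of length $k$, and then by a chain of length $m$ after adding one-point factors. It remains to pass from $(X,S)$ to $(Q,W)$: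
\begin{itemize}
\item $(X,S)\prec(X,\{\mathrm{id}\})\times(S^1,S)$ by $\theta(x,s)=xs$, lifting $s'$ to $(\mathrm{id},s')$;
\item $(S^1,S)\prec(W^1,W)$: if $\varphi\colon W'\to S$ is onto with $W'\le W$, extend $\varphi$ by $I\mapsto I$ and lift $s$ to any preimage;
\item $(W^1,W)\prec B\times(Q,W)^Q$ by $\theta(0,(q)_q)=I$ and $\theta(1,(qw)_q)=w$, which is well defined because $W$ is faithful; lift $w'$ to $(\kappa_1,(w')_q)$.
\end{itemize}
By Lemma~\ref{lem:facts}(d) a direct power of a chain of length $m$ is covered by a chain of length $m$, and by (c) and (e) the two further combinatorial factors merge into its leftmost factor.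
\end{proof}

\begin{corollary}\label{cor:F}
\begin{enumerate}
\item[(F1)] If $S\mid T$, then $\#S\le\#T$.
\item[(F2)] If $S$ divides the semigroup of $(Y_k,T_k)\wr\cdots\wr(Y_1,T_1)$, then $\#S\le\sum_i\#T_i$.
\item[(F3)] $\#(U^J)\le\#U$ for a finite direct power $U^J$.
\item[(F4)] $\#S=0$ if and only if $S$ is combinatorial, and $\#H\le1$ for a group $H$.
\end{enumerate}
\end{corollary}

\begin{proof}
(F1) Division is transitive. (F2) Cover each $(Y_i,T_i)$ by a chain of length $\#T_i$; in the wreath product of these chains adjacent combinatorial factors merge, leaving a chain of length $\sum_i\#T_i$. (F3) Cover $(U^1,U)^J$ by a power of a chain and use Lemma~\ref{lem:facts}(d). (F4) The first claim is Lemma~\ref{lem:facts}(e), and $(H,H)$ with one-point factors on both sides is a chain of length $1$.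
\end{proof}

A last observation identifies the monoids $fSf$ with monoids of maps on smaller sets.

\begin{lemma}\label{lem:restrict}
Let $S\le T_V$, let $f\in S$ be idempotent and $Y=Vf$. Restriction to $Y$ is an injective homomorphism $fSf\to T_Y$ that sends $f$ to the identity. If $s\in S$ and $Ys\subseteq Y$, then $fs\in fSf$ and $fs$ restricts to $s|_Y$.
\end{lemma}

\begin{proof}
The map $f$ fixes $Y$ pointwise. An element $t=ftf$ has image in $Y$ and satisfies $xt=(xf)t$, so it is determined by $t|_Y$. If $Ys\subseteq Y$, then $Vfs\subseteq Y$, so $fs=fsf$.
\end{proof}

\section{One hole}\label{sec:one}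

Every element of $S_\Gamma$ has rank at most $n-1$, so the action on $n$ points is wasteful. The next lemma removes one point. If every $s\in S$ factors as $s=a_sb_s$ with $a_s\in Se$ and $b_s\in eS$, then
\[
s_1s_2\cdots s_k=a_{s_1}\,(b_{s_1}a_{s_2})\cdots(b_{s_{k-1}}a_{s_k})\,b_{s_k},
\]
and the brackets lie in $eSe$. To evaluate the product one multiplies in $eSe$ and remembers only the first $a$ and the latest $b$, which needs two memory cells.

\begin{lemma}\label{lem:local}
If $e=e^2\in S$ and $S=SeS$, then $\#S=\#(eSe)$.
\end{lemma}

\begin{proof}
By (F1) only $\#S\le\#(eSe)$ needs proof. Put $A=Se$, $B=eS$, $M=eSe$, $A_*=A\sqcup\{*\}$ and $B_*=B\sqcup\{*\}$. For $s=xey$ let $a_s=xe\in A$ and $b_s=ey\in B$, so that $s=a_sb_s=a_seb_s$. The monoid $M$, with identity $e$, acts faithfully on itself. We show $(S^1,S)\prec(A_*,A_*^\sharp)\wr(M,M)\wr(B_*,B_*^\sharp)$; then (F2) finishes the proof. The lift $\hat s$ acts on the right coordinate as the constant $b_s$. If the right coordinate is $b\in B$, it multiplies the middle coordinate by $ba_s\in M$ and fixes the left one. If the right coordinate is $*$, it multiplies the middle coordinate by $e$ and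 acts on the left one as the constant $a_s$. Let $Y'=(A\times M\times B)\cup\{(*,e,*)\}$, $\theta(a,t,b)=atb$ and $\theta(*,e,*)=I$. Then $\theta$ is onto $S^1$ because $\theta(a_s,e,b_s)=s$. Moreover $(a,t,b)\hat s=(a,tba_s,b_s)$ has image $atba_sb_s=atb\,s$, and $(*,e,*)\hat s=(a_s,e,b_s)$ has image $s=Is$.
\end{proof}

Put one token on each vertex of $\Gamma$ except one, the \emph{hole}. If the hole is at $y$ and $x$ is a neighbor of $y$, then $e_{xy}$ moves the token on $x$ to $y$ and no other token; the hole moves from $y$ to $x$. A walk $h_0,h_1,\dots,h_k$ of the hole thus \emph{induces} the bijection $V\setminus\{h_0\}\to V\setminus\{h_k\}$ given by $e_{h_1h_0}e_{h_2h_1}\cdots e_{h_kh_{k-1}}$ (the identity if $k=0$).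

\begin{proposition}\label{prop:hole}
Let $\Gamma$ be connected, let $uv$ be an edge, and put $e=e_{uv}$ and $X=V\setminus\{u\}$. Regard $M=eS_\Gamma e$ as a submonoid of $T_X$ by restriction, and let $G=M\cap\mathrm{Sym}(X)$. Then $G$ is a group,
\[
\#S_\Gamma=\#M,\qquad G\subseteq M\subseteq G\cup\mathrm{Sing}(X),\qquad |X|=n-1,
\]
and $G$ consists of the permutations of $X$ induced by closed walks of the hole from $u$ to $u$.
\end{proposition}

\begin{proof}
Let $S=S_\Gamma$ and $J=SeS$, an ideal containing $e=eee$. For edges $xy$, $xz$ we have $e_{xy}e_{xz}=e_{xy}$, because both sides send $x$ to $y$ and fix the rest; and $e_{xy}e_{yx}=e_{yx}$, because both sides send $x$ and $y$ to $x$ and fix the rest. Call $x$ marked if $e_{xy}\in J$ for all neighbors $y$ of $x$. By the first identity, $x$ is marked as soon as one $e_{xz}$ lies in $J$; so $u$ is marked, and by the second identity every neighbor of a marked vertex is marked. Since $\Gamma$ is connected, all generators lie in $J$, so $S=SeS$ and $\#S=\#M$ by Lemma~\ref{lem:local}. Lemma~\ref{lem:restrict} with $Ve=X$ embeds $M$ in $T_X$. The set $G$ is a finite set of permutations that contains the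 identity and is closed under products, hence a group.

The letter $e_{xy}$ identifies $x$ with $y$ and nothing else, so it is injective on $V\setminus\{h\}$ if and only if $h\in\{x,y\}$. For $h=x$ it is the identity there, and for $h=y$ it is a step of the hole. If a product of letters permutes $X$, each letter is injective on the current image of $X$, which has the form $V\setminus\{h\}$; omitting the letters that act as the identity leaves a walk of the hole from $u$ to $u$. Conversely, if $w$ is the word of such a walk, then $ew\in M$ restricts to the induced permutation by Lemma~\ref{lem:restrict}.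
\end{proof}

\begin{example}\label{ex:G}
If the hole goes once around a cycle $u,c_1,\dots,c_r,u$, the token on $c_1$ moves to $u$, the token on $c_j$ moves to $c_{j-1}$ for $j\ge2$, and in the last step the token on $u$ moves to $c_r$. The induced permutation is the $r$-cycle $c_j\mapsto c_{j-1}$, $c_1\mapsto c_r$. In the bowtie take $u=c$. Between two visits to $c$ the hole stays in one triangle and permutes only the two tokens of that triangle, and a round trip exchanges them. Hence $G=\langle(a\;a'),(b\;b')\rangle$, with orbits $\{a,a'\}$ and $\{b,b'\}$.
\end{example}

\section{Saving a layer: orbits with at most two points}\label{sec:upper}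

Let $|X|=m$ and $G\le\mathrm{Sym}(X)$. The set $G\cup\mathrm{Sing}(X)$ is a monoid, since a product with a singular factor is singular. We identify $\mathrm{Sing}(X)^1$ with $\mathrm{Sing}(X)\cup\{\mathrm{id}\}$. The group $G$ can always be split off at the cost of one layer.

\begin{lemma}\label{lem:easy}
$(X,G\cup\mathrm{Sing}(X))\prec(X,\mathrm{Sing}(X)^1)\wr(G,G)$.
\end{lemma}

\begin{proof}
Let $\theta(x_0,\gamma)=x_0\gamma$. The lift of $g\in G$ multiplies $\gamma$ by $g$ and fixes $x_0$. The lift of a singular $s$ multiplies $\gamma$ by $1$ and acts on $x_0$ by the singular map $\gamma s\gamma^{-1}$; the new state has image $x_0\gamma s\gamma^{-1}\gamma=x_0\gamma s$.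
\end{proof}

The device is to store a point in coordinates that move with the group, so that group elements need not touch it. To do better we look at how $\mathrm{Sing}(X)^1$ itself is decomposed. A cover must follow a point $x\in X$ through a sequence of letters. After a singular letter $s$ some point $h(s)$ is missing from $Xs$; this is again a hole (for a flow semigroup, the second one), and $x$ is one of the other $m-1$ points. Fix a set $\Lambda$ of $m-1$ labels and, for each possible hole $p$, a bijection $F_p\colon\Lambda\to X\setminus\{p\}$, a \emph{frame}; record $x$ by the hole and the label. The next singular letter overwrites the hole and changes the label by a map $s_p\colon\Lambda\to\Lambda$ that depends on the old hole $p$. If $s_p$ is a permutation it is charged to a group layer $\mathrm{Sym}(\Lambda)$, and otherwise it is passed on to $\mathrm{Sing}(\Lambda)^1$. For $G=1$ the hole can be kept in a memory cell to the right of $\mathrm{Sym}(\Lambda)$, and removing a point costs one layer.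

A nontrivial $G$ moves the hole, and a memory cell cannot follow a permutation. Following the hole needs a layer $G$, and $\mathrm{Sym}(\Lambda)$, steered by the hole, comes to the left of it: two layers. To place $G$ and $\mathrm{Sym}(\Lambda)$ in the same layer, the permutation of the labels must be determined by something that $G$ does not change. The candidate is the orbit of the hole.

\begin{example}\label{ex:bowtie}
Take the bowtie, $X=\{a,a',b,b'\}$, $\alpha=(a\;a')$, $\beta=(b\;b')$, $\Lambda=\{1,2,3\}$. Write a map $\Lambda\to X$ as the list of its values and choose
\[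
F_a=(a',b,b'),\quad F_{a'}=(a,b,b'),\qquad F_b=(b',a,a'),\quad F_{b'}=(b,a,a').
\]
The label $1$ always names the partner of the hole. Suppose the hole is $a$ or $a'$. The map $\alpha$ exchanges $F_a$ and $F_{a'}$, so it moves the hole and fixes all labels. The map $\beta$ fixes the hole and exchanges the labels $2$ and $3$, whichever of $a,a'$ the hole is. Next let $s$ send $a,a',b,b'$ to $a,a,b,a'$, with new hole $b'$. Then $F_as=F_{a'}s=(a,b,a')$, which in the frame $F_{b'}$ reads $(2,1,3)$; so $s_a=s_{a'}=(1\;2)$. Finally let $t$ send $a,a',b,b'$ to $a,a',a,b$, with new hole $b'$. Then $F_at=(a',a,b)$ gives $t_a=(1\;3)$, while $F_{a'}t=(a,a,b)$ is not injective. In each case at most one permutation of $\Lambda$ occurs for the orbit $\{a,a'\}$. The group layer can multiply by it without knowing the hole; if the hole turns out to be one for which the true map is singular, the singular coordinate further left makes the correction.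
\end{example}

\begin{proposition}\label{prop:cascade}
Let $|X|=m\ge3$, let all orbits of $G\le\mathrm{Sym}(X)$ have at most two points, and let $|\Lambda|=m-1$. Let $\Omega$ be the set of $G$-orbits, $Q=\{*\}\sqcup\Omega$ and $H=G\times\mathrm{Sym}(\Lambda)$. Then
\[
(X,G\cup\mathrm{Sing}(X))\prec(\Lambda,\mathrm{Sing}(\Lambda)^1)\wr(X,X^\sharp)\wr(H,H)\wr(Q,Q^\sharp).
\]
\end{proposition}

\begin{proof}
\emph{Frames.} For $O\in\Omega$ fix $\rho_O\colon X\to\Lambda$ as follows. If $|O|=2$, it is a surjection whose only nontrivial kernel class is $O$. If $|O|=1$, it is a bijection on $X\setminus O$ and arbitrary on $O$. In both cases, for $p\in O$ the map $\rho_O$ restricts to a bijection $X\setminus\{p\}\to\Lambda$; let $F_p$ be its inverse.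

\emph{Group elements.} For $g\in G$ and $O\in\Omega$ there is $g_O\in\mathrm{Sym}(\Lambda)$ with
\begin{equation}\label{eq:g}
F_p\,g=g_O\,F_{pg}\qquad\text{for all }p\in O .
\end{equation}
If $O=\{p\}$, then $pg=p$ and $g_O=F_p\,g\,\rho_O$ works. If $|O|=2$, then $g$ permutes the kernel classes of $\rho_O$, because $Og=O$; so there is a permutation $g_O$ with $\rho_Og_O=g\rho_O$. For $x=\lambda F_p$ the point $xg$ differs from $pg\in O$ and has label $xg\rho_O=\lambda g_O$, which is \eqref{eq:g}.

\emph{Singular maps.} For $s\in\mathrm{Sing}(X)$ choose $h(s)\in X\setminus Xs$, let $o(s)$ be its orbit, and put $s_p=F_p\,s\,\rho_{o(s)}\in T_\Lambda$ for $p\in X$. Since $\rho_{o(s)}F_{h(s)}$ is the identity on $X\setminus\{h(s)\}\supseteq Xs$,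
\begin{equation}\label{eq:s}
F_p\,s=s_p\,F_{h(s)} .
\end{equation}
We claim that for each $O$ and $s$ there is $\pi_{O,s}\in\mathrm{Sym}(\Lambda)$ such that for every $p\in O$ either $s_p=\pi_{O,s}$ or $s_p$ is singular. If at most one $s_p$ with $p\in O$ is bijective, take it (or any permutation). Otherwise $O=\{p,\bar p\}$ and $s$ is injective on $X\setminus\{p\}$ and on $X\setminus\{\bar p\}$. As $s$ is not injective, it identifies two points, and these must include both $p$ and $\bar p$; so $ps=\bar ps$. The frames $F_p$ and $F_{\bar p}$ differ only at the label $p\rho_O$, where their values are $\bar p$ and $p$. Hence $F_ps=F_{\bar p}s$ and $s_p=s_{\bar p}$.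

\emph{States.} Write a state as $(\ell,p_0,(\gamma,\sigma),c)$. The coordinate $c$ is $*$ before the first singular letter and the orbit of the hole afterwards. As in Lemma~\ref{lem:easy}, $p_0$ and $\ell$ are moving coordinates: $p_0\gamma$ is the followed point if $c=*$ and the hole otherwise, and $\ell\sigma$ is the label. Let $Y'$ consist of the states with $c=*$ and the states with $c=O\in\Omega$ and $p_0\gamma\in O$, and put
\[
\theta(\ell,p_0,(\gamma,\sigma),*)=p_0\gamma,\qquad
\theta(\ell,p_0,(\gamma,\sigma),O)=\ell\sigma F_{p_0\gamma}.
\]
The states with $c=*$ and $\gamma=1$ show that $\theta$ is onto.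

\emph{Lifts.} The lift of $g\in G$ fixes $c$, $p_0$ and $\ell$, and multiplies $(\gamma,\sigma)$ by $(g,1)$ if $c=*$ and by $(g,g_O)$ if $c=O$. The lift of $s\in\mathrm{Sing}(X)$ acts on $c$ as the constant $o(s)$; multiplies $(\gamma,\sigma)$ by $(1,1)$ if $c=*$ and by $(1,\pi_{O,s})$ if $c=O$; acts on $p_0$ as the constant $h(s)\gamma^{-1}$; and acts on $\ell$ as
\begin{itemize}
\item the constant $p_0\gamma s\rho_{o(s)}\sigma^{-1}$ if $c=*$,
\item the map $\sigma s_p\pi_{O,s}^{-1}\sigma^{-1}$ if $c=O$ and $p=p_0\gamma\in O$,
\item the identity if $c=O$ and $p_0\gamma\notin O$.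
\end{itemize}
Each component depends only on the letter and on the coordinates to its right. The maps on $\Lambda$ lie in $\mathrm{Sing}(\Lambda)^1$: constants are singular because $m-1\ge2$, and the second map is the identity or singular by the claim.

\emph{Verification.} The set $Y'$ is invariant: after $g$ a state with $c=O$ has $p_0\gamma g\in O$, and after $s$ the new value of $p_0\gamma$ is $h(s)\gamma^{-1}\gamma=h(s)\in o(s)$. The four cases of $\theta(y\hat t)=\theta(y)t$ are as follows. For $g$ at $c=*$ the new image is $p_0\gamma g$. For $g$ at $c=O$ it is $\ell\sigma g_OF_{p_0\gamma g}=\ell\sigma F_{p_0\gamma}\,g$ by \eqref{eq:g}. For $s$ at $c=*$ the new label is $p_0\gamma s\rho_{o(s)}$, and the image is $p_0\gamma s\rho_{o(s)}F_{h(s)}=p_0\gamma s$. For $s$ at $c=O$ with $p=p_0\gamma$ the new label is $\ell\sigma s_p\pi_{O,s}^{-1}\sigma^{-1}\cdot\sigma\pi_{O,s}=\ell\sigma s_p$, and the image is $\ell\sigma s_pF_{h(s)}=\ell\sigma F_p\,s$ by \eqref{eq:s}.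
\end{proof}

\begin{corollary}\label{cor:upper}
\begin{enumerate}
\item[(a)] $\#\mathrm{Sing}_k^1\le k-2$ for $k\ge2$. In particular $\#S_\Gamma\le n-2$ for every graph $\Gamma$ on $n$ vertices with at least one edge.
\item[(b)] If $|X|=m\ge3$ and all orbits of $G\le\mathrm{Sym}(X)$ have at most two points, then $\#(G\cup\mathrm{Sing}(X))\le m-2$.
\item[(c)] If $|X|=m\ge2$, then $\#(G\cup\mathrm{Sing}(X))\le m-1$ for every $G\le\mathrm{Sym}(X)$.
\end{enumerate}
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:cascade}, (F2) and (F4), in the situation of (b) we have $\#(G\cup\mathrm{Sing}(X))\le\#\mathrm{Sing}_{m-1}^1+1$. With $G=1$ this reads $\#\mathrm{Sing}_k^1\le\#\mathrm{Sing}_{k-1}^1+1$ for $k\ge3$, and $\mathrm{Sing}_2^1=\{1,2\}^\sharp$ is combinatorial. This gives (a), since $S_\Gamma\le\mathrm{Sing}(V)$; then (b) follows as $(m-3)+1$, and (c) follows from Lemma~\ref{lem:easy} as $(m-2)+1$.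
\end{proof}

\begin{remark}\label{rem:three}
Part (b) fails for $m=2$ and $G=\mathrm{Sym}_2$, where the complexity is $1$; this is the single triangle. It also fails when an orbit has three points $p_1,p_2,p_3$ (Corollary~\ref{cor:dich}), and one sees directly that no choice of frames satisfies the claim in the proof. Let $f_{xy}\in T_X$ send $x$ to $y$ and fix all other points. If $s$ has rank $m-1$ and identifies $p$ with $p'$, then $s_p$ and $s_{p'}$ are both bijective, and $s_p=s_{p'}$ forces $F_{p'}=F_pf_{p'p}$. For the three pairs in the orbit this would give $F_{p_1}=F_{p_1}f_{p_2p_1}f_{p_3p_2}f_{p_1p_3}$. But the product of these three idempotents exchanges $p_2$ and $p_3$. The same product drives the lower bound in Section~\ref{sec:lower}.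
\end{remark}

\section{Triangular cacti}\label{sec:cacti}

For the bowtie, Example~\ref{ex:G}, Proposition~\ref{prop:hole} and Corollary~\ref{cor:upper}(b) with $m=4$ give $\#S_\Gamma\le2<3=n-2$, which already disproves the conjecture. In a general triangular cactus the hole may wander far from a given triangle $D$ and move tokens on and off it, so we need an invariant that depends on the position of the hole. Seen from the hole, $D$ has a nearest vertex and an opposite edge, and the two tokens on the opposite edge are always the same two (Figure~\ref{fig:cactus}).

\begin{figure}[ht]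
\centering
\begin{tikzpicture}[scale=1.1]
\coordinate (h) at (0,0.6); \coordinate (a) at (0,-0.6); \coordinate (b) at (1.3,0);
\coordinate (c) at (2.6,0.6); \coordinate (d) at (2.6,-0.6);
\coordinate (e) at (3.9,1.2); \coordinate (f) at (3.9,0);
\draw (a)--(h)--(b) (c)--(b)--(d) (e)--(c)--(f);
\draw[line width=2pt] (a)--(b) (c)--(d) (e)--(f);
\foreach \p in {a,b,c,d,e,f} \fill (\p) circle (2.2pt);
\draw[fill=white] (h) circle (2.6pt) node[left=3pt] {$h$};
\end{tikzpicture}
\caption{A graph whose blocks are three triangles, with the hole at $h$ and a token on every other vertex. In each triangle the thick edge is the one opposite to the vertex nearest to $h$. When the hole moves along an edge, the two tokens on the thick edge of a triangle end on the new thick edge of the same triangle.}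
\label{fig:cactus}
\end{figure}

\begin{proposition}\label{prop:cactus}
If $\Gamma$ is 2-edge connected with at least two blocks and every block is a triangle, then $\#S_\Gamma\le n-3$.
\end{proposition}

\begin{proof}
Let $D$ be a block and let $\Gamma_D$ be $\Gamma$ without the three edges of $D$. Every component of $\Gamma_D$ contains exactly one vertex of $D$. It contains at least one, because a path in $\Gamma$ from a vertex $h$ to $D$ uses no edge of $D$ before it first meets $D$. Suppose a component contains two, and take a shortest path in $\Gamma_D$ between two distinct vertices of $D$. Its interior avoids $D$ and is nonempty, because the edges between vertices of $D$ have been removed. Then $D$ together with this path is 2-connected (after deleting a vertex, what remains of the path is still attached to what remains of $D$), contrary to the maximality of $D$. Let $\pi_D(h)$ be the vertex of $D$ in the component of $h$, so that $\pi_D(h)=h$ for $h\in D$, and let $P_D(h)=D\setminus\{\pi_D(h)\}$, a set of two vertices different from $h$.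

\emph{The sets $P_D(h)$ cover $V\setminus\{h\}$.} Let $x\ne h$, take a simple path from $h$ to $x$, and let $D$ be the block of its last edge $yx$. The first vertex $d$ of the path in $D$ is reached without edges of $D$, so $d=\pi_D(h)$; and $d\ne x$, because $y\in D$ precedes $x$. Hence $x\in P_D(h)$.

\emph{A step of the hole from $y$ to $x$ carries $P_{D'}(y)$ onto $P_{D'}(x)$ for every block $D'$.} Let $D$ be the block of the edge $xy$. The step moves the token on $x$ to $y$, so it carries $P_D(y)=D\setminus\{y\}$ onto $D\setminus\{x\}=P_D(x)$. For $D'\ne D$ the edge $xy$ belongs to $\Gamma_{D'}$, so $\pi_{D'}(x)=\pi_{D'}(y)$ and $P_{D'}(y)=P_{D'}(x)$. This set does not contain $x$, so no token on it moves.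

With the notation of Proposition~\ref{prop:hole}, every $P_D(u)$ is therefore $G$-invariant, and these 2-sets cover $X$; so all $G$-orbits have at most two points. There are two blocks, so $m=n-1\ge4$, and Corollary~\ref{cor:upper}(b) gives $\#S_\Gamma=\#M\le m-2=n-3$.
\end{proof}

\section{A lower bound of Rhodes and Tilson}\label{sec:RT}

A lower bound has to hold against all decompositions. The plan is to find a subsemigroup $T_{II}$ of $T$ on which the rightmost group layer of any decomposition is idle, so that $T_{II}$ needs one layer less than $T$. For a semigroup $T$ let $T_{II}$ be the set of all $t\in T$ such that $(t,1)\in\tau$ for every finite group $H$ and every subsemigroup $\tau\le T\times H$ whose projection to $T$ is onto.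

\begin{lemma}\label{lem:II}
$T_{II}$ is a subsemigroup containing all idempotents of $T$. For every maximal subgroup $K$ of $T$, the set $T_{II}\cap K$ is a normal subgroup of $K$.
\end{lemma}

\begin{proof}
Fix $\tau\le T\times H$ as in the definition. From $(s,1),(t,1)\in\tau$ we get $(st,1)\in\tau$. If $f=f^2$ and $(f,h)\in\tau$, then $(f,h)^{|H|}=(f,1)\in\tau$. So $T_{II}\cap K$ is a nonempty closed subset of a finite group, hence a subgroup. Let $x\in K$ with inverse $y$ in $K$, let $s\in T_{II}\cap K$, and pick $(x,h),(y,k)\in\tau$. Since $xyx=x$, we have $(x,(hk)^jh)\in\tau$ for all $j\ge0$, hence $(xsy,(hk)^{j+1})=(x,(hk)^jh)(s,1)(y,k)\in\tau$. For $j+1=|H|$ this is $(xsy,1)$.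
\end{proof}

The obstacle is the combinatorial factor to the right of the first group, which steers that group. The hypothesis of the next lemma, which is due to Rhodes and Tilson, forces this factor never to return to a state it has left, and then it can be moved to the left of the group.

\begin{lemma}\label{lem:RT}
Let $T$ be a semigroup that is not combinatorial and is generated by $x_1,\dots,x_k$ with $x_{i+1}\in T^1x_i$ for $1\le i<k$. Then $\#T\ge1+\#T_{II}$.
\end{lemma}

\begin{proof}
Let $m=\#T$; then $m\ge1$ by (F4). By Lemma~\ref{lem:chain}, $(T^1,T)$ is covered by a chain of length $m$, which we write as $(Z,U)\wr(G,G)\wr(Q,C)$ with $(Z,U)$ a chain of length $m-1$, $G$ a group and $C$ combinatorial. So some subsemigroup $R$ of this product has a homomorphism $\varphi$ onto $T$. Replacing $R$ by a smallest subsemigroup that $\varphi$ maps onto $T$, we may assume that no proper subsemigroup does.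

\emph{Step 1: the hypothesis passes to $C$.} Write $x_{i+1}=t_ix_i$ with $t_i\in T^1$. Choose $y_1\in R$ over $x_1$ and put $y_{i+1}=r_iy_i$, where $r_i\in R^1$ lies over $t_i$. Then $y_i$ lies over $x_i$, and $R=\langle y_1,\dots,y_k\rangle$ by minimality. Let $z_i\in C$ be the rightmost component of $y_i$. Then $C'=\langle z_1,\dots,z_k\rangle$ is the image of $R$ in $C$, so $z_{i+1}\in C'^1z_i$, and $z_j\in C'^1z_i$ for all $j\ge i$.

\emph{Step 2: if $q,q'\in Q$ are reachable from each other under $C'^1$, then $q=q'$.} Let $K$ be a class of mutually reachable states with $|K|\ge2$. A state that is reachable from a state of $K$ and from which a state of $K$ is reachable lies in $K$. In particular a path between two states of $K$ stays in $K$, so some generator sends a state of $K$ to a different state of $K$; let $z_i$ be the one with the smallest index. Let $q'\in K$ be arbitrary. On a path to $q'$ from another state of $K$, the last step that changes the state has the form $q''z_j=q'$ with $q''\in K\setminus\{q'\}$. Then $j\ge i$, so $z_j=cz_i$ with $c\in C'^1$, and $q''c\in K$ because it is reachable from $q''$ and $(q''c)z_i=q'$. Thus $K\subseteq Kz_i$,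 and $z_i$ permutes the finite set $K$. Since $z_i^N=z_i^{N+1}$ for some $N$, this permutation is the identity, contrary to the choice of $z_i$.

\emph{Step 3: exchange.} The group coordinate is multiplied by $f(q)$ in two situations: while the state $q$ rests, and when it changes. The first kind of multiplication can be recorded for all $q$ at once in $G^Q$, without knowing $q$. The second kind happens a bounded number of times by Step~2, so a combinatorial factor can absorb it. Precisely, let $\mathcal D$ be the set of maps $(q,\delta)\mapsto(qs,\delta b_q)$ of $Q\times G$, where $s\in C'$ and $b\colon Q\to G$ satisfies $b_q=1$ whenever $qs=q$. The composite of the maps given by $(s,b)$ and $(s',b')$ is given by $ss'$ and $q\mapsto b_qb'_{qs}$; if $qss'=q$, then $qs=q$ by Step~2, so $qs'=q$ and $b_qb'_{qs}=1$. Hence $\mathcal D$ is a semigroup. If $d\in\mathcal D$ is given by $(s,b)$ and $s^N=s^{N+1}$, then $s$ fixes $qs^N$, so $d$ fixes every point in the image of $d^N$; thus $\mathcal D$ is combinatorial. We claim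
\[
(G,G)\wr(Q,C')\prec(Q\times G,\mathcal D)\wr(G^Q,G^Q),\qquad\theta((q,\delta),\gamma)=(\delta\gamma_q,q).
\]
The map $\theta$ is onto (take $\gamma=1$). The lift of $(f,s)$ multiplies $\gamma$ by $h\in G^Q$, where $h_p=f(p)$ if $ps=p$ and $h_p=1$ otherwise. On $Q\times G$ it acts by $(s,b)$, where $b$ depends on $\gamma$: $b_q=1$ if $qs=q$ and $b_q=\gamma_qf(q)(\gamma_{qs}h_{qs})^{-1}$ otherwise. The new state has image $(\delta b_q\gamma_{qs}h_{qs},qs)$, and in both cases $\delta b_q\gamma_{qs}h_{qs}=\delta\gamma_qf(q)$, as required.

\emph{Step 4: the group is idle on $T_{II}$.} Put $(Z',U')=(Z,U)\wr(Q\times G,\mathcal D)$ and $G'=G^Q$; then $\#U'\le m-1$ by (F2). As $R$ lies in $(Z,U)\wr(G,G)\wr(Q,C')$, Step~3 and Lemma~\ref{lem:facts} give a subsemigroup $R_1$ of $(Z',U')\wr(G',G')$ and a homomorphism $\psi$ from $R_1$ onto $T$. The set $\tau=\{(\psi(f,g),g):(f,g)\in R_1\}$ is a subsemigroup of $T\times G'$ projecting onto $T$. Hence every $t\in T_{II}$ equals $\psi(f,1)$ for some $(f,1)\in R_1$. Elements $(f,1)$ multiply by multiplying the functions $f\colon G'\to U'$ pointwise, so $T_{II}$ divides $U'^{G'}$, and $\#T_{II}\le m-1$ by (F1) and (F3).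
\end{proof}

The condition on the generators cannot be dropped. The semigroup $S_\Gamma$ is generated by idempotents, so $(S_\Gamma)_{II}=S_\Gamma$, and the inequality is false for $T=S_\Gamma$ even when $S_\Gamma$ is not combinatorial. In each application we therefore choose a subsemigroup $T$ that has a suitable list of generators, typically a group followed by maps with one common image, and find the next smaller semigroup of the same kind among the products of idempotents of $T$.

\section{Cycles}\label{sec:cycles}

On $\{1,\dots,m\}$, $m\ge2$, read modulo $m$, let $g$ be the rotation $i\mapsto i+1$, and let $a_i$ be the idempotent that sends $i$ to $i+1$ and fixes all other points. Let $\mathcal O_m=\langle g,a_1\rangle$ and $\mathcal A_m=\langle a_1,\dots,a_m\rangle$. Since $a_i=g^{-(i-1)}a_1g^{i-1}$, we have $\mathcal A_m\le\mathcal O_m$. For $m=3$ the product $a_3a_2a_1a_3$ sends $1\mapsto1\mapsto1\mapsto2\mapsto2$ and $2\mapsto2\mapsto3\mapsto3\mapsto1$: a product of idempotents exchanges $1$ and $2$. So $(\mathcal O_3)_{II}$ is not combinatorial, and Lemma~\ref{lem:RT} will give $\#\mathcal O_3\ge2$. The general case repeats this.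

\begin{proposition}\label{prop:cycle}
$\#\mathcal O_m\ge m-1$ for $m\ge2$, and $\#S_{C_n}\ge n-2$ for the cycle $C_n$ on $n\ge3$ vertices.
\end{proposition}

\begin{proof}
First we show that $\mathcal A_m$ contains a copy of $\mathcal O_{m-1}$ for $m\ge3$. Let $f=a_m$, with image $Y=\{1,\dots,m-1\}$, and $r=a_{m-1}a_{m-2}\cdots a_1a_m$. A point $j\in Y$ is fixed by $a_{m-1},\dots,a_{j+1}$ and sent to $j+1$ by $a_j$; the point $j+1$ is fixed by $a_{j-1},\dots,a_1$; and $a_m$ moves it only if $j+1=m$, namely to $1$. So $r$ acts on $Y$ as the rotation modulo $m-1$. The map $a_1$ acts on $Y$ by $1\mapsto2$, fixing the rest. By Lemma~\ref{lem:restrict}, $\langle fr,fa_1\rangle\cong\mathcal O_{m-1}$.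

The group $\langle g\rangle$ is nontrivial, so $\mathcal O_m$ is not combinatorial and $\#\mathcal O_2\ge1$. For $m\ge3$, Lemma~\ref{lem:RT} applies to the generators $g$ and $a_1=(a_1g^{m-1})g$. By Lemma~\ref{lem:II}, $\mathcal A_m\le(\mathcal O_m)_{II}$, so $\#\mathcal O_m\ge1+\#\mathcal O_{m-1}\ge1+(m-2)$ by induction. Finally, number the vertices of $C_n$ cyclically; then $a_i=e_{i,i+1}$, so $\mathcal A_n\le S_{C_n}$ and $\#S_{C_n}\ge\#\mathcal O_{n-1}\ge n-2$.
\end{proof}

\section{Moving the second hole around a cycle}\label{sec:lower}

A map of rank $|X|-1$ on $X$ has exactly one nontrivial kernel class, and it has two elements; we call it the \emph{kernel pair}. We use Howie's theorem \cite{Howie} that $\mathrm{Sing}_k$ is generated by its idempotents of rank $k-1$, and its consequence that for $k\ge2$ the group $\mathrm{Sym}_k$ and any map $s$ of rank $k-1$ generate $T_k$: multiplying $s$ by permutations on the left and on the right produces every map of rank $k-1$. As in Remark~\ref{rem:three}, $f_{xy}\in T_X$ sends $x$ to $y$ and fixes all other points.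

\begin{proposition}\label{prop:lower}
Let $|X|=m\ge3$, let $M\le T_X$ be a submonoid, $G=M\cap\mathrm{Sym}(X)$, and let $\mathcal K$ be the set of kernel pairs of the elements of $M$ of rank $m-1$, viewed as the edge set of a graph on $X$. Assume:
\begin{enumerate}
\item[(i)] $M$ contains every map of rank $m-1$ whose kernel pair belongs to $\mathcal K$;
\item[(ii)] some $G$-orbit $O$ contains the vertices $p_1,\dots,p_\ell$ $(\ell\ge3)$ of a cycle of the graph $\mathcal K$.
\end{enumerate}
Then $\#M\ge m-1$.
\end{proposition}

\begin{proof}
Let $q=p_1$ and $Y=X\setminus\{q\}$. Let $L$ be the set of $s\in M$ with image $Y$ whose kernel pair meets $O$, and let $T=\langle G\cup L\rangle$. The restriction on the kernel pair is what makes (b) below work inside $T$.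

(a) \emph{If $t\in M$ has image $X\setminus\{x\}$ with $x\in O$ and its kernel pair meets $O$, then $t\in T$.} Choose $g\in G$ with $xg=q$. Then $tg\in L$ and $t=(tg)g^{-1}$.

(b) \emph{If $s,s'\in L$, then $s'\in Ts$.} Let $\{x,y\}$ be the kernel pair of $s$, with $x\in O$. Then $s$ restricts to a bijection $X\setminus\{x\}\to Y$. Let $t$ be $s'$ followed by the inverse of this bijection. Then $ts=s'$, the image of $t$ is $X\setminus\{x\}$, and $t$ has the kernel pair of $s'$. So $t\in M$ by (i) and $t\in T$ by (a).

List first the elements of $G$ and then those of $L$. Every $t\in T$ satisfies $t=(tg^{-1})g\in Tg$ for $g\in G$, so with (b) this list satisfies the hypothesis on generators in Lemma~\ref{lem:RT}.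

For $x\in O$ and $\{x,y\}\in\mathcal K$ the idempotent $f_{xy}$ lies in $M$ by (i), in $T$ by (a), and in $T_{II}$ by Lemma~\ref{lem:II}. Let $f=f_{p_1p_2}$, with image $Y$, and identify $fTf$ with a submonoid of $T_Y$ by Lemma~\ref{lem:restrict}. For $\beta\in\mathrm{Sym}(Y)$ the map $f\beta$ has image $Y$ and kernel pair $\{p_1,p_2\}$, so it lies in $L$ by (i). Hence $fTf\supseteq\mathrm{Sym}(Y)$, and this is the maximal subgroup $K$ of $T$ with identity $f$. It is nontrivial because $|Y|\ge2$, so $T$ is not combinatorial. The element $ff_{p_2p_3}$ acts on $Y$ by $p_2\mapsto p_3$ and has rank $|Y|-1$ there. Therefore $fTf=T_Y$. The idempotents of $fTf$ lie in $T_{II}$, so $\mathrm{Sing}(Y)\subseteq T_{II}$ by Howie's theorem.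

Now move the hole $q$ once around the cycle in (ii):
\[
w=f\cdot f_{p_2p_1}f_{p_3p_2}\cdots f_{p_\ell p_{\ell-1}}f_{p_1p_\ell}\in T_{II}.
\]
On $Y$, the point $p_2$ is sent to $p_1$ by $f_{p_2p_1}$ and then to $p_\ell$ by the last factor; the point $p_j$ with $3\le j\le\ell$ is sent to $p_{j-1}$ by $f_{p_jp_{j-1}}$, and $p_{j-1}$ is fixed by the later factors; all other points are fixed. So $w$ acts on $Y$ as a cycle of length $\ell-1\ge2$, and $N=T_{II}\cap K$ is a nontrivial normal subgroup of $\mathrm{Sym}(Y)$ by Lemma~\ref{lem:II}. Such a subgroup is transitive: if an element of $N$ sends $y_1$ to $y_2\ne y_1$, its conjugates send any point to any other point. Thus $T_{II}$ contains a copy of $M'=N\cup\mathrm{Sing}(Y)$, and Lemma~\ref{lem:RT} gives $\#M\ge\#T\ge1+\#M'$.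

We finish by induction on $m$. If $m=3$, then $\#M'\ge1$ because $N\ne1$. If $m\ge4$, then $M'$ satisfies the hypotheses on the set $Y$ with $m-1\ge3$ points: all pairs are kernel pairs, (i) holds because $\mathrm{Sing}(Y)\subseteq M'$, and (ii) holds for any three points of the orbit $Y$. So $\#M'\ge m-2$ in both cases.
\end{proof}

\begin{corollary}\label{cor:dich}
\begin{enumerate}
\item[(a)] $\#T_k\ge k-1$ for $k\ge2$.
\item[(b)] Let $|X|=m\ge3$ and $G\le\mathrm{Sym}(X)$. Then $\#(G\cup\mathrm{Sing}(X))$ equals $m-2$ if all $G$-orbits have at most two points, and $m-1$ otherwise.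
\end{enumerate}
\end{corollary}

\begin{proof}
If some orbit has at least three points, Proposition~\ref{prop:lower} applies to $G\cup\mathrm{Sing}(X)$ with $\mathcal K$ the set of all pairs and gives the lower bound $m-1$. With $G=\mathrm{Sym}_k$ this is (a) for $k\ge3$, and $T_2$ contains a nontrivial group. For an idempotent $f$ of rank $m-1$ with image $Y$, the maps $ft$ with $t\in T_Y$ form a copy of $T_{m-1}$ in $\mathrm{Sing}(X)$, so $\#\mathrm{Sing}(X)\ge m-2$ by (a). The upper bounds are Corollary~\ref{cor:upper}(b) and (c).
\end{proof}

\section{Two holes}\label{sec:two}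

Hypothesis (i) of Proposition~\ref{prop:lower} asks that, once two tokens have merged and a second hole has appeared, the remaining tokens can be arranged at will. With two holes, tokens can pass each other at a vertex of degree at least $3$, and the cycles of the graph bring every token to such a place.

\begin{lemma}\label{lem:twoholes}
Let $\Gamma$ be 2-edge connected and not a cycle (so $n\ge4$). For any 2-subsets $\{h,h'\}$ and $\{k,k'\}$ of $V$, every bijection $V\setminus\{h,h'\}\to V\setminus\{k,k'\}$ is the restriction of an element of $S_\Gamma$.
\end{lemma}

\begin{proof}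
Fix a set $A$ of $n-2$ tokens. A \emph{placement} is an injective map $\xi\colon A\to V$, and its \emph{holes} are the two vertices outside the image. The \emph{move} $x\to y$ takes the token on $x$ to an empty neighbor $y$, replacing $\xi$ by $\xi e_{xy}$; it is undone by $y\to x$. Write $\xi\sim\xi'$ if a sequence of moves leads from $\xi$ to $\xi'$; this is an equivalence relation. If $\xi\sim\xi'$, then $\xi'=\xi s$ for some $s\in S_\Gamma$ (for the empty sequence take $s=e_{hx}$ with $h$ a hole and $x$ a neighbor of $h$). Given a bijection $\beta$ as in the statement, take $\xi$ with holes $h,h'$ and $\xi'=\xi\beta$. So it suffices to show that all placements are equivalent.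

\emph{Step 1: if both holes lie in a connected subgraph $\Delta$, moves along edges of $\Delta$ bring the holes to any two vertices $k,k'$ of $\Delta$.} A hole can be moved along a path that does not contain the other hole. Take a simple path in $\Delta$ from one hole to $k$ and move that hole along it; if the other hole lies on the path, move the other hole along the final part instead. Now the holes are $k$ and some $h''$. Take a simple path in $\Delta$ from $h''$ to $k'$. If it avoids $k$, move $h''$ along it. Otherwise move the hole $k$ along the final part to $k'$, and then $h''$ along the initial part to $k$. Such moves keep the tokens of $\Delta$ on $\Delta$ and do not touch the others.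

\emph{Step 2: exchangeable tokens.} Fix a placement $\xi_0$, and call the placements equivalent to it \emph{reachable}. Moves depend only on positions, so $\xi\sim\xi'$ implies $\pi\xi\sim\pi\xi'$ for $\pi\in\mathrm{Sym}(A)$. Let $\Pi=\{\pi:\pi\xi_0\sim\xi_0\}$. It is a group, since $\pi\pi'\xi_0\sim\pi\xi_0\sim\xi_0$ for $\pi,\pi'\in\Pi$. If $\xi$ is reachable and $\pi\xi\sim\xi$, then $\pi\xi_0\sim\pi\xi\sim\xi\sim\xi_0$, so $\pi\in\Pi$. Write $a\approx b$ if $a=b$ or $(a\;b)\in\Pi$. This is an equivalence relation because $(a\;b)(b\;c)(a\;b)=(a\;c)$ for distinct $a,b,c$. If all tokens are $\approx$-equivalent, then $\Pi=\mathrm{Sym}(A)$; and any placement is, by Step~1 with $\Delta=\Gamma$, equivalent to one with the holes of $\xi_0$, that is, to some $\pi\xi_0\sim\xi_0$. It remains to show that there is one $\approx$-class.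

\emph{Step 3: junctions.} Suppose that in a reachable placement a vertex $w$ has distinct neighbors $x_1,x_2,x_3$, the holes are $x_2,x_3$, token $a$ is on $w$ and token $b$ on $x_1$. The moves $w\to x_2$, $x_1\to w$, $w\to x_3$ park $a$ on $x_2$ and $b$ on $x_3$, and $x_2\to w$, $w\to x_1$, $x_3\to w$ bring $a$ to $x_1$ and $b$ to $w$. So $a\approx b$.

\emph{Step 4: a first cycle.} Let $Z$ be a shortest cycle of $\Gamma$. It has no chord, since a chord would close a shorter cycle; as $\Gamma\ne Z$, the cycle $Z$ misses a vertex, and by connectedness some vertex of $Z$ has a neighbor $z\notin Z$. Write $Z=c_0c_1\cdots c_r$, $r\ge2$, with $c_1$ adjacent to $z$. By Step~1, reach a placement with holes $c_0$ and $z$. By Step~3 at $w=c_1$, the tokens on $c_1$ and $c_2$ are equivalent. Moving the hole $c_0$ once around $Z$ shifts $c_j\mapsto c_{j-1}$, $c_1\mapsto c_r$ (Example~\ref{ex:G}) and restores the holes, so after $j-1$ rounds the tokens from $c_j,c_{j+1}$ stand on $c_1,c_2$. Hence all tokens on $Z$ lie in one class; call its members \emph{red}. After the move $c_1\to z$ both holes are on $Z$ and all tokens on $Z$ are red.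

\emph{Step 5: growing the red region.} For a 2-edge connected subgraph $\Delta$, call a reachable placement \emph{good for $\Delta$} if both holes lie in $\Delta$ and all tokens on $\Delta$ are red. Step~4 gives a good placement for $Z$. Let $\xi$ be good for $\Delta$ and suppose $\Delta$ misses a vertex. Some edge joins $w\in\Delta$ to a vertex $z_1\notin\Delta$, and it lies on a cycle of $\Gamma$. Following the cycle from $w$ through $z_1$ to its first return to $\Delta$ gives distinct vertices $z_1,\dots,z_k\notin\Delta$ and a walk $w,z_1,\dots,z_k,w'$ with $w'\in\Delta$; if $w'=w$, this walk is the whole cycle.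

In every placement good for $\Delta$ the token on $z_1$ is red. Indeed, $w$ has two neighbors $x\ne x'$ in $\Delta$. By Step~1 move the holes inside $\Delta$ to $w$ and $x$, then move $z_1\to w$. Now the holes are $z_1$ and $x$, the vertex $x'$ carries a red token, and Step~3 at $w$ applies.

Next we shift the tokens on the $z_j$ toward $w$. Let $P$ be a shortest path in $\Delta$ from $w'$ to $w$ (a single vertex if $w'=w$). The second hole must be kept off $P$, and there is room for it: a shortest path has no chord in $\Delta$, so if $P$ contained all vertices of $\Delta$, then $\Delta$ would be a path, which is not 2-edge connected. Choose $v\in\Delta$ outside $P$. Starting from a good placement, move the holes inside $\Delta$ to $w$ and $v$, then move the hole $w$ through $z_1,\dots,z_k,w'$ and along $P$ back to $w$. The holes are again $w$ and $v$. Every token now on $\Delta$ was on $\Delta$ or on $z_1$ before, so it is red and the new placement is good. The token from $z_{j+1}$ now stands on $z_j$.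

After $j-1$ shifts starting from $\xi$, the token that $\xi$ places on $z_j$ stands on $z_1$ in a good placement, so it is red. Hence $\xi$ is good for the subgraph $\Delta'$ obtained from $\Delta$ by adding the walk $w,z_1,\dots,z_k,w'$. This subgraph is 2-edge connected, because the walk and $P$ form a cycle through all new edges. Repeating until $\Delta$ contains all vertices shows that all tokens are red.
\end{proof}

On a cycle with $n\ge5$ vertices the moves preserve the cyclic order of the $n-2\ge3$ tokens, so the lemma fails there; this is why cycles were treated separately.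

\begin{corollary}\label{cor:n-3}
If $\Gamma$ is 2-edge connected and not a cycle, then $S_\Gamma$ contains a copy of $T_{n-2}$, and $\#S_\Gamma\ge n-3$.
\end{corollary}

\begin{proof}
Let $uv$ be an edge, let $q\ne u$, and let $w\ne u$ be a neighbor of $q$, which exists since $q$ has degree at least $2$. The map $f=e_{uv}e_{qw}$ fixes $Y=V\setminus\{u,q\}$ pointwise, sends $q$ to $w$, and sends $u$ to $v$ if $v\ne q$ and to $w$ if $v=q$. So $f$ is an idempotent with image $Y$. By Lemmas~\ref{lem:twoholes} and~\ref{lem:restrict}, $fS_\Gamma f\le T_Y$ contains $\mathrm{Sym}(Y)$. Take an edge $xy$ and two further vertices $k,k'$, and by Lemma~\ref{lem:twoholes} elements $s_1,s_2\in S_\Gamma$ that restrict to bijections $Y\to V\setminus\{k,k'\}$ and $V\setminus\{k,k'\}\to Y$. Then $s_1e_{xy}s_2$ maps $Y$ into $Y$ with rank $|Y|-1$. Hence $fS_\Gamma f=T_Y$, and Corollary~\ref{cor:dich}(a) applies with $k=n-2\ge2$.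
\end{proof}

\section{Proof of the theorem}\label{sec:proof}

We recall one more fact on graphs: in a 2-connected graph any two vertices lie on a common cycle. Subdividing an edge preserves 2-connectedness, so any vertex and any edge also lie on a common cycle.

\begin{proposition}\label{prop:block}
Let $\Gamma$ be 2-edge connected, not a cycle, and with a block $D$ that has at least four vertices. Then $\#S_\Gamma\ge n-2$.
\end{proposition}

\begin{proof}
Choose $u\in D$ and an edge $uv$, and let $e,X,M,G$ be as in Proposition~\ref{prop:hole}, so that $m=|X|=n-1\ge3$. We verify the hypotheses of Proposition~\ref{prop:lower}, which gives $\#S_\Gamma=\#M\ge m-1=n-2$.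

\emph{Hypothesis (i).} Let $s\in M$ have rank $m-1$ and image $X\setminus\{r_0\}$, and let $s'\in T_X$ have the same kernel pair and image $X\setminus\{r\}$. Then $s'=s\beta$ for a bijection $\beta\colon V\setminus\{u,r_0\}\to V\setminus\{u,r\}$. By Lemma~\ref{lem:twoholes}, $\beta$ is the restriction of some $t\in S_\Gamma$, and $ste\in M$ acts on $X$ as $s\beta$, because $e$ fixes $X$ pointwise.

\emph{A large orbit.} Let $xy$ be an edge of $D-u$. It lies with $u$ on a cycle $u,c_1,\dots,c_r$ of $D$, and by Example~\ref{ex:G} some element of $G$ permutes $c_1,\dots,c_r$ cyclically. So $x$ and $y$ lie in one $G$-orbit. Since $D-u$ is connected, all its vertices lie in one orbit $O$.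

\emph{Hypothesis (ii).} The graph $D-u$ may be a tree, so the cycle has to be found in $\mathcal K$, which is more symmetric than $\Gamma$. For every edge $xy$ of $\Gamma-u$ the element $ee_{xy}\in M$ acts on $X$ as $f_{xy}$, so $\{x,y\}\in\mathcal K$. If $s\in M$ has kernel pair $\{x,y\}$ and $g\in G$, then $gs$ has kernel pair $\{xg^{-1},yg^{-1}\}$; so $G$ acts by automorphisms, transitively, on the graph induced by $\mathcal K$ on $O$, and this graph is regular. It contains $D-u$, a connected graph on at least three vertices, which has a vertex of degree at least $2$. So all degrees are at least $2$, and the graph contains a cycle. This is the only place where $|D|\ge4$ is used.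
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(1) A cycle is 2-connected and so has only one block; hence $\Gamma$ is not a cycle. Proposition~\ref{prop:cactus} and Corollary~\ref{cor:n-3} give $\#S_\Gamma=n-3$.

(2) The bound $\#S_\Gamma\le n-2$ is Corollary~\ref{cor:upper}(a). If $\Gamma$ is a cycle, Proposition~\ref{prop:cycle} gives the reverse inequality. Suppose $\Gamma$ is not a cycle. A 2-connected graph on three vertices is a triangle. If all blocks had three vertices, then, as we are not in case (1), there would be a single block; it contains every edge, so $\Gamma$ would be a triangle, which is a cycle. Hence some block has at least four vertices, and Proposition~\ref{prop:block} applies.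
\end{proof}

\begin{thebibliography}{9}

\bibitem{Eilenberg}
Eilenberg, \emph{Automata, Languages and Machines}, Vol.~B.

\bibitem{Howie}
Howie, J. London Math. Soc. 41 (1966) 707--716.

\bibitem{Flow}
\emph{The Krohn--Rhodes complexity of the flow semigroup of finite digraphs},
\texttt{http://ameql.math.muni.cz/sites/default/files/horvath\_0.pdf}

\end{thebibliography}
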